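
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The contractive substitution condition does not characterize\\
initial coefficients of Riemann mappings}


\begin{abstract}
The first $r$ Taylor coefficients of a normalized Riemann mapping of the unit disk into itself satisfy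
a family of quadratic inequalities, the contractive substitution condition: substitution by the mapping
contracts a one-parameter family of weighted, possibly indefinite, forms on spaces of dimension $r$. For
$r\le 2$ the condition is also sufficient. We show that it is not sufficient for any $r\ge 3$.
For $r=3$ the numbers $x,\ x/2,\ 6x/5$ with $0<x\le e^{-200}$ are an explicit counterexample. For every
$r\ge 3$ and every first coefficient $B_1\in(0,1)$ the counterexamples contain a nonempty open set. The
proof of the second statement writes the defect in each inequality as an integral along a Loewner flow. For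
a flow that is extremal in the Fekete--Szeg\H{o} problem, this integral turns out to be strictly positive.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{Riemann mapping} is a function that is analytic and one-to-one on the open unit disk
$\mathbb D=\{|z|<1\}$. It is \emph{normalized} if it vanishes at the origin and has positive derivative
there. We consider normalized Riemann mappings
\[
B(z)=B_1z+B_2z^2+\cdots ,\qquad B_1>0,
\]
of $\mathbb D$ into itself, and ask which numbers $B_1,\dots,B_r$ are \emph{initial segments}, that is, occur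
as the first $r$ coefficients of such a mapping.

There is a natural source of necessary conditions. If $f(z)=a_1z+\dots+a_rz^r$, then
$\sum_n n|a_n|^2=\frac1\pi\int_{\mathbb D}|f'|^2$ is, up to the factor $\pi$, the area of the image of $f$
counted with multiplicity. Let $B$ be a Riemann mapping of $\mathbb D$ into itself with $B(0)=0$, and write
$f(B(z))=\sum_{m\ge1} b_mz^m$. Since $B$ is one-to-one, a change of variables gives
\[
\sum_{m=1}^r m|b_m|^2\le\sum_{m=1}^\infty m|b_m|^2=\frac1\pi\int_{B(\mathbb D)}|f'|^2
\le\frac1\pi\int_{\mathbb D}|f'|^2=\sum_{n=1}^r n|a_n|^2 .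
\]
The numbers $b_1,\dots,b_r$ depend only on $a_1,\dots,a_r$ and $B_1,\dots,B_r$, so this is a condition on the
initial segment. More conditions of the same kind arise when $z^n$ is replaced by $z^{\nu+n}$ with a real
parameter $\nu$. When some weights $\nu+n$ are negative the inequalities are of the type of the classical area
theorem (see Section~\ref{sec:explicit}).

To state them, fix $r\ge1$ and a real number $\nu$, and let $\mathcal D^r_\nu$ be the $r$-dimensional space of
functions $f(z)=\sum_{n=1}^r a_nz^{\nu+n}$, $a_n\in\mathbb C$, with the possibly indefinite form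
$\langle f,f\rangle=\sum_{n=1}^r(\nu+n)|a_n|^2$. Given $B_1>0$ and complex $B_2,\dots,B_r$, put
$B(z)=B_1z+\dots+B_rz^r$ and
\[
B(z)^{\nu+n}=B_1^{\nu+n}z^{\nu+n}\Bigl(1+\tfrac{B_2}{B_1}z+\dots+\tfrac{B_r}{B_1}z^{r-1}\Bigr)^{\nu+n},
\]
where $B_1^{\nu+n}>0$ and the last factor is the binomial power series at the origin with constant term $1$.
For $f\in\mathcal D^r_\nu$ define $b_1,b_2,\dots$ by
$f(B(z))=\sum_{n=1}^r a_nB(z)^{\nu+n}=\sum_{m\ge1}b_mz^{\nu+m}$. Substitution by $B$ is \emph{contractive in
$\mathcal D^r_\nu$} if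
\[
\sum_{n=1}^r(\nu+n)|b_n|^2\le\sum_{n=1}^r(\nu+n)|a_n|^2\qquad\text{for every }f\in\mathcal D^r_\nu .
\]
If $\nu\in\{-1,\dots,-r\}$, one weight vanishes and the inequality is read as written.

\begin{definition}
The numbers $B_1,\dots,B_r$ with $B_1>0$ satisfy the \emph{contractive substitution condition} (at level $r$)
if substitution by $B(z)=B_1z+\dots+B_rz^r$ is contractive in $\mathcal D^r_\nu$ for every real
$\nu\ge-\frac12(r+1)$.
\end{definition}

It is equivalent to ask for contractivity for every real $\nu$; we shall not use this. The definition above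
is a simpler equivalent form of the original one, which is phrased through inequalities in a larger family of
weighted spaces.

It is known that the condition is necessary: the first $r$ coefficients of every normalized Riemann mapping
of $\mathbb D$ into itself satisfy it. It is also known to be sufficient for $r=2$ (a short proof is in
Proposition~\ref{prop:small}). Whether this approach can be used to characterize initial segments for
every $r$ is the question of \cite{RM}. The answer is negative.

\subsection{Results}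

\begin{theorem}\label{thm:explicit}
For $0<x\le e^{-200}$ the numbers $B_1=x$, $B_2=\frac x2$, $B_3=\frac{6x}5$ satisfy the contractive
substitution condition at level $3$, but they are not the first three coefficients of any normalized Riemann
mapping.
\end{theorem}

\begin{theorem}\label{thm:open}
Let $r\ge3$ and $0<x<1$. The set of $(B_2,\dots,B_r)\in\mathbb C^{r-1}$ such that $x,B_2,\dots,B_r$ satisfy the
contractive substitution condition at level $r$, while no normalized Riemann mapping of the disk into itself
has first three coefficients $x,B_2,B_3$, has nonempty interior.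
\end{theorem}

\begin{corollary}\label{cor:class}
Let $r\ge1$ and $B_1>0$.
\begin{enumerate}
\item[(a)] The contractive substitution condition forces $B_1\le1$.
\item[(b)] For this $r$ and $B_1$, the condition is sufficient for all $(B_2,\dots,B_r)$ if and only if $r\le2$
or $B_1=1$ or, vacuously, $B_1>1$.
\item[(c)] Let $R\ge r\ge3$ and $0<B_1<1$. Even the requirement that $B_1,\dots,B_r$ extend to numbers
$B_1,\dots,B_R$ satisfying the condition at level $R$ does not characterize initial segments of length $r$.
\end{enumerate}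
In particular, the contractive substitution condition characterizes initial segments of length $r$ exactly
when $r\le2$.
\end{corollary}

To show that given numbers are not an initial segment we use one external result.

\begin{theorem}[Fekete--Szeg\H{o} \cite{FS}; see also {\cite[Ch.~3]{Duren}}]\label{thm:FS}
If $F(z)=z+a_2z^2+a_3z^3+\cdots$ is analytic and one-to-one in $\mathbb D$ and $0\le\lambda<1$, then
$|a_3-\lambda a_2^2|\le1+2e^{-2\lambda/(1-\lambda)}$.
\end{theorem}

\subsection{The idea}

For $r=3$ and small $B_1$ the condition reduces, nearly, to a one-parameter family of scalar inequalities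
that do not imply Theorem~\ref{thm:FS}. A point can be exhibited that satisfies them with room to spare and
violates Theorem~\ref{thm:FS}. This is Section~\ref{sec:explicit}.

For general $r$ and $B_1$ we argue by perturbation. Take a mapping $B^*$ of $\mathbb D$ into itself that gives
equality in an inequality for self-maps of the disk deduced from Theorem~\ref{thm:FS}. If every inequality of
the contractive substitution condition holds \emph{strictly} at $B^*$, in a sense made precise in
Section~\ref{sec:matrix}, then the condition persists in a neighborhood of the coefficients of $B^*$, and this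
neighborhood contains points beyond the Fekete--Szeg\H{o} bound. So everything rests on strictness. We generate
$B^*$ by a Loewner flow driven by measures on the unit circle. The defect in each inequality is then the
integral along the flow of $|\hat g_s|^2$ against the driving measure, where $\hat g_s$ is a polynomial of
degree at most $r$ solving a linear differential equation (Section~\ref{sec:deficiency}). If the defect
vanishes, the polynomial must vanish at the atoms of the driving measure at all times. For the
Fekete--Szeg\H{o} flow (Section~\ref{sec:flow}), whose two atoms move until they meet at $1$ and then stay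
there, this is impossible unless $\hat g\equiv0$ (Section~\ref{sec:strict}).

\section{Contractivity as a matrix inequality}\label{sec:matrix}

Throughout, $x=B_1>0$, $L=\log(1/x)$, $\beta_j=B_j/x$ and $\beta=(\beta_2,\dots,\beta_r)$, so that
$B(z)=x(z+\beta_2z^2+\dots+\beta_rz^r)$. For Hermitian matrices, $P\le Q$ means that $Q-P$ is positive
semidefinite, and $P<Q$ that it is positive definite.

The weights $\nu+n$ may be negative, and they may vanish when $\nu$ is an integer, so contractivity is awkward
to handle as it stands. The purpose of this section is to factor the weights out.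

For $j\ge1$ let $c_j(\omega)$ be the coefficient of $z^j$ in $(1+\beta_2z+\dots+\beta_rz^{r-1})^\omega$, that
is, in $\sum_{i\ge0}\binom\omega i(\beta_2z+\dots+\beta_rz^{r-1})^i$. Only $i\ge1$ contributes, and then
$\binom\omega i$ is divisible by $\omega$ as a polynomial. Hence $c_j(\omega)=\omega\,d_j(\omega)$ with $d_j$ a
polynomial in $\omega$ and the $\beta$'s. For $j\le r-1$ we have
\begin{equation}\label{eq:d}
d_1=\beta_2,\qquad d_2(\omega)=\beta_3+\tfrac{\omega-1}2\beta_2^2,\qquad
d_j(\omega)=\beta_{j+1}+(\text{terms vanishing when }\beta_2=\dots=\beta_j=0),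
\end{equation}
since $i=1$ contributes $\beta_{j+1}$ and the terms with $i\ge2$ involve only $\beta_2,\dots,\beta_j$.

Define $r\times r$ matrices as follows. Let
$D=\operatorname{diag}(\nu+n)$ and $X=\operatorname{diag}(x^{\nu+n})$, let $E$ be strictly lower triangular with
$E_{mn}=d_{m-n}(\nu+n)$ for $m>n$, and put
\begin{equation}\label{eq:G}
G_\nu=E+E^*+E^*DE,\qquad \Lambda_x(\omega)=\int_0^{2L}e^{\omega s}\,ds,\qquad
\Lambda_x[\nu]=\operatorname{diag}_n\Lambda_x(\nu+n).
\end{equation}
Thus $\Lambda_x(\omega)=(x^{-2\omega}-1)/\omega$ for $\omega\ne0$. Both $G_\nu$ and $\Lambda_x[\nu]$ are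
continuous in $\nu$.

\begin{lemma}\label{lem:reform}
The matrix of $(a_n)\mapsto(b_m)_{m\le r}$ is $A=(I+ED)X$, and
\begin{equation}\label{eq:defect}
D-A^*DA=XD\,\bigl(\Lambda_x[\nu]-G_\nu\bigr)\,DX .
\end{equation}
Hence, for every real $\nu$, $G_\nu\le\Lambda_x[\nu]$ implies that substitution by $B$ is contractive in
$\mathcal D^r_\nu$. If $\nu$ is not an integer, the two are equivalent.
\end{lemma}

\begin{proof}
The coefficient of $z^{\nu+m}$ in $B(z)^{\nu+n}$ is $0$ for $m<n$, $x^{\nu+n}$ for $m=n$, and
$x^{\nu+n}(\nu+n)d_{m-n}(\nu+n)$ for $m>n$; this is the first assertion. Next,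
\[
(I+DE^*)D(I+ED)=D+D(E+E^*+E^*DE)D=D+DG_\nu D .
\]
Since diagonal matrices commute and $D\Lambda_x[\nu]=X^{-2}-I$,
\[
D-A^*DA=X\bigl(DX^{-2}-D-DG_\nu D\bigr)X=X\bigl(D\Lambda_x[\nu]D-DG_\nu D\bigr)X .
\]
Contractivity says that \eqref{eq:defect} is positive semidefinite. This follows from
$G_\nu\le\Lambda_x[\nu]$, and it is equivalent to it when $DX$ is invertible, in particular when $\nu$ is not an
integer.
\end{proof}

Two observations will be used below. First, column $r$ of $E$ is zero, so
\begin{equation}\label{eq:lastrow}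
(G_\nu)_{rr}=0,\qquad (G_\nu)_{rn}=E_{rn}=d_{r-n}(\nu+n)\quad(n<r).
\end{equation}
Second, for $0<x<1$ the function $\Lambda_x$ is positive and increasing, and
\begin{equation}\label{eq:Lambda}
\Lambda_x(\omega)\ge 2L,\qquad \Lambda_x(\omega)\ge\int_L^{2L}e^{\omega s}\,ds\ge Le^{L\omega}
\qquad(\omega\ge0).
\end{equation}

The reformulation already settles the cases in which the condition is sufficient.

\begin{proposition}\label{prop:small}
Suppose that $x=B_1,B_2,\dots,B_r$ satisfy the contractive substitution condition.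
\begin{enumerate}
\item[(a)] Then $x\le1$, and if $x=1$, then $B_2=\dots=B_r=0$.
\item[(b)] If $r=2$, then $|B_2|\le2x(1-x)$.
\end{enumerate}
If $x=1$ or $r\le2$, the numbers $B_1,\dots,B_r$ are an initial segment.
\end{proposition}

\begin{proof}
(a) Let $\nu\ge-\frac12(r+1)$ be a non-integer, so $G_\nu\le\Lambda_x[\nu]$. If $x>1$, then $L<0$ and
$\Lambda_x<0$, while $(G_\nu)_{rr}=0$ by \eqref{eq:lastrow}, a contradiction. If $x=1$, then $\Lambda_x=0$ and
$G_\nu\le0$. A negative semidefinite matrix with a vanishing diagonal entry has zeros in the whole corresponding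
row, so $d_{r-n}(\nu+n)=0$ for all $n<r$ by \eqref{eq:lastrow}. By \eqref{eq:d}, taking $n=r-1,r-2,\dots,1$ in
turn, $\beta_2=\beta_3=\dots=\beta_r=0$.

(b) For $x=1$ this is (a), so let $x<1$ and take the endpoint $\nu=-\frac32$ of the allowed range. Here
$D=\operatorname{diag}(-\frac12,\frac12)$, $E_{21}=\beta_2$,
$\Lambda_x(-\frac12)=2(1-x)$, $\Lambda_x(\frac12)=2(1-x)/x$, and
\[
\Lambda_x[\nu]-G_\nu=\begin{pmatrix}2(1-x)-\frac12|\beta_2|^2&-\overline{\beta_2}\\[2pt]
-\beta_2&2(1-x)/x\end{pmatrix}\ge0 .
\]
The determinant is nonnegative: $\frac4x(1-x)^2-\frac{1-x}x|\beta_2|^2\ge|\beta_2|^2$, that is,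
$|\beta_2|\le2(1-x)$.

For the last statement: if $x=1$, take $B(z)=z$; if $r=1$, take $B(z)=xz$. Let $r=2$ and $x<1$. The function
$k(z)=z/(1-z)^2$ maps $\mathbb D$ one-to-one onto $\mathbb C\setminus(-\infty,-\frac14]$, and
$xk(\mathbb D)=\mathbb C\setminus(-\infty,-\frac x4]\subset k(\mathbb D)$. So $P=k^{-1}\circ(xk)$ is a Riemann
mapping of $\mathbb D$ into itself, and comparing coefficients in $P+2P^2+\dots=xz+2xz^2+\cdots$ gives
$P(z)=x(z+2(1-x)z^2+\cdots)$. Write $\beta_2=2(1-x)\zeta$ with $|\zeta|\le1$. If $\zeta=0$, take $B(z)=xz$. If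
$\zeta\ne0$, take $B(z)=P(\zeta z)/\zeta=x(z+2(1-x)\zeta z^2+\cdots)$. It is one-to-one, and
$|P(\zeta z)|\le|\zeta z|$ by Schwarz's lemma, so it maps $\mathbb D$ into itself.
\end{proof}

So for $r=2$ a single value of $\nu$, the endpoint $-\frac12(r+1)$ of the allowed range, gives the sharp
inequality. For $r=3$ even all values of $\nu$ together do not suffice, as we show next.

\section{An explicit counterexample for \texorpdfstring{$r=3$}{r=3}}\label{sec:explicit}

\subsection{How the example is found}

This subsection is heuristic; the proof is in the next one.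
Let $x\to0$. Then $\Lambda_x(\omega)\to\infty$ for $\omega\ge0$, while
$\Lambda_x(\omega)\to1/|\omega|$ for $\omega<0$. For $r=3$ and $\nu\ge-2$ the weights $\nu+2$ and
$\nu+3$ are nonnegative, so in the limit only the first diagonal entry of $G_\nu\le\Lambda_x[\nu]$ should
matter, and only when $\nu+1=-\sigma$ with $0<\sigma\le1$. It reads $\sigma(G_\nu)_{11}\le1$, or by
\eqref{eq:d} and \eqref{eq:G}
\begin{equation}\label{eq:limit}
\sigma(1-\sigma)|\beta_2|^2+\sigma(2-\sigma)\bigl|\beta_3-\tfrac{1+\sigma}2\beta_2^2\bigr|^2\le1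
\qquad(0<\sigma\le1).
\end{equation}
This is the beginning of the area inequality for the power $F^{-\sigma}$ of $F=B/x$. For $\sigma<1$ the
quantity inside the last modulus is the one in Theorem~\ref{thm:FS} with $\lambda=\frac{1+\sigma}2$. At
$\sigma=1$ we get $|\beta_3-\beta_2^2|\le1$, which agrees with the limit of Theorem~\ref{thm:FS} as
$\lambda\to1$. For $\sigma<1$ there can be a gap: if $\beta_2=\frac12$ and $\sigma=\frac12$, then
\eqref{eq:limit} allows $|\beta_3-\frac34\beta_2^2|^2\le\frac54$, whereas Theorem~\ref{thm:FS} with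
$\lambda=\frac34$ requires $|\beta_3-\frac34\beta_2^2|\le1+2e^{-6}$. With $\beta_2=\frac12$ and $\beta_3$ real,
the case $\sigma=1$ allows $\beta_3\le1.25$, but univalence requires $\beta_3\le0.1875+1+2e^{-6}<1.2$. We take
$\beta_3=\frac65$. It remains to check that \eqref{eq:limit} holds strictly for all $\sigma$ and that
$x\le e^{-200}$ is close enough to the limit.

\subsection{Proof of Theorem~\ref{thm:explicit}}

\begin{proof}[Not an initial segment]
Suppose a normalized Riemann mapping $B$ begins with $x,\frac x2,\frac{6x}5$. Then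
$B/x$ is one-to-one with $a_2=\frac12$, $a_3=\frac65$, and $a_3-\frac34a_2^2=1.2-0.1875=1.0125$.
Theorem~\ref{thm:FS} with $\lambda=\frac34$ gives at most $1+2e^{-6}$, and $e^6>2.5^6>160$ shows
$1+2e^{-6}<1.0125$, a contradiction.
\end{proof}

\begin{proof}[Contractivity]
Let $\nu\ge-2$ and $\omega=\nu+1\ge-1$; by assumption $L\ge200$. Then $E_{21}=E_{32}=\frac12$ and
\[
\eta:=E_{31}=\tfrac65+\tfrac\nu8=\tfrac{43}{40}+\tfrac\omega8>0 .
\]
With $D=\operatorname{diag}(\omega,\omega+1,\omega+2)$, the real symmetric matrix $G=G_\nu$ has entries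
\[
\begin{gathered}
G_{11}=\tfrac{\omega+1}4+(\omega+2)\eta^2,\qquad G_{12}=\tfrac12\bigl(1+(\omega+2)\eta\bigr),\qquad
G_{13}=\eta,\\
G_{22}=\tfrac{\omega+2}4,\qquad G_{23}=\tfrac12,\qquad G_{33}=0,
\end{gathered}
\]
all nonnegative. By Lemma~\ref{lem:reform} it suffices to prove
$G\le\operatorname{diag}(\Lambda_x(\omega),\Lambda_x(\omega+1),\Lambda_x(\omega+2))$.

\smallskip
\emph{Case $\omega\ge0$.} Here all three diagonal entries of $\Lambda_x[\nu]$ are large. Put $W=1+\omega\ge1$.
Then $\eta\le1.1W$ and $\omega+2\le2W$, so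
\[
\begin{gathered}
G_{11}\le\tfrac W4+2W(1.1W)^2\le2.67W^3,\qquad G_{12}\le\tfrac12(1+2.2W^2)\le1.6W^2,\\
G_{13}\le1.1W,\qquad G_{22}\le\tfrac W2 .
\end{gathered}
\]
The row sums of $G$ are at most $5.37W^3$, $2.6W^2$ and $1.6W$. The norm of a symmetric matrix is at most its
largest absolute row sum, so $\|G\|\le6W^3\le6e^{3\omega}\le Le^{L\omega}\le\Lambda_x(\omega)$ by
\eqref{eq:Lambda}. As $\Lambda_x$ is increasing, $\Lambda_x(\omega)$ is the smallest of the three diagonal
entries, and the claim follows.

\smallskip
\emph{Case $-1\le\omega\le0$.} Put $\sigma=-\omega$ and $\tau=1-\sigma\in[0,1]$. Then $\eta=0.95+\tau/8$ and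
\begin{align*}
\sigma G_{11}&=(1-\tau)\Bigl[\tfrac\tau4+(1+\tau)\bigl(0.9025+0.2375\tau+0.015625\tau^2\bigr)\Bigr]\\
&=(1-\tau)\bigl[0.9025+1.39\tau+0.253125\tau^2+0.015625\tau^3\bigr]\\
&=0.9025+0.4875\tau-1.136875\tau^2-0.2375\tau^3-0.015625\tau^4 .
\end{align*}
Dropping the last two terms and maximizing the quadratic,
\[
\sigma G_{11}\le0.9025+\frac{0.4875^2}{4(1.136875)}<0.955 .
\]
This is the strict form of \eqref{eq:limit}. Let $M_1=\Lambda_x(\omega)-G_{11}$.
\begin{itemize}
\item If $\sigma\ge\frac1{10}$, then $\Lambda_x(\omega)=(1-e^{-2L\sigma})/\sigma$ with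
$e^{-2L\sigma}\le e^{-40}<0.001$, so $M_1\ge(1-0.001-0.955)/\sigma\ge0.044$.
\item If $\sigma<\frac1{10}$, then $\Lambda_x(\omega)\ge\int_0^{10}e^{-\sigma s}\,ds\ge10/e>3.6$, while
$G_{11}\le\frac14+2\bigl(\frac{43}{40}\bigr)^2<2.57$, so $M_1>1$.
\end{itemize}
Thus $M_1\ge\delta:=0.04$ in both cases. The other two diagonal entries are huge:
\[
M_2:=\Lambda_x(\omega+1)-G_{22}\ge400-\tfrac12\ge399,\qquad
M_3:=\Lambda_x(\omega+2)\ge\Lambda_x(1)\ge e^{400}-1>10^6 .
\]
Since $\eta\le\frac{43}{40}$ and $\omega+2\le2$, we have $G_{12}\le1.575$ and $G_{13}\le1.075$. Hence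
\[
G_{12}^2\le2.49\le\tfrac\delta2\cdot\tfrac{M_2}2,\qquad
G_{13}^2\le1.16\le\tfrac\delta2\cdot\tfrac{M_3}2,\qquad
G_{23}^2=\tfrac14\le\tfrac{M_2}2\cdot\tfrac{M_3}2 .
\]
Splitting each diagonal entry into two halves, we see that the form of $\Lambda_x[\nu]-G$ at
$h=(h_1,h_2,h_3)$ is at least the sum over $(i,j)=(1,2),(1,3),(2,3)$ of
\[
\tfrac12N_i|h_i|^2+\tfrac12N_j|h_j|^2-2\operatorname{Re}(G_{ij}\overline{h_i}h_j),\qquad
N_1=\delta,\quad N_2=M_2,\quad N_3=M_3,
\]
and each of these three binary forms is nonnegative.
\end{proof}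

\section{The defect along a Loewner flow}\label{sec:deficiency}

For $x$ not small the reduction to scalar inequalities is not available, and we need an expression for
$\Lambda_x[\nu]-G_\nu$ from which positivity can be read off. Such an expression exists when $B$ is produced by a
flow of self-maps of the disk, because the defect then accumulates infinitesimally. From now on
$0<x<1$, so $L>0$.

Let $\mu_s$, $0\le s\le L$, be probability measures on the unit circle depending weak-$*$ continuously on $s$,
and let
\[
p_s(z)=\int\frac{1+\kappa z}{1-\kappa z}\,d\mu_s(\kappa)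
=1+2\sum_{k\ge1}\Bigl(\int\kappa^k\,d\mu_s(\kappa)\Bigr)z^k .
\]
Then $\operatorname{Re}p_s>0$ on $\mathbb D$, $p_s(0)=1$, and $p_s(z)$ is continuous in $(s,z)$ and analytic in
$z$. For $0\le s\le t\le L$ let $\phi_{s,t}(z)$ be the solution of
\begin{equation}\label{eq:loewner}
\partial_t\phi_{s,t}=-\phi_{s,t}\,p_t(\phi_{s,t}),\qquad\phi_{s,s}(z)=z\in\mathbb D .
\end{equation}
Since $|\phi_{s,t}|$ does not increase with $t$, the solution exists up to $t=L$ and stays in $\mathbb D$. It is
analytic in $z$, and one-to-one by uniqueness for \eqref{eq:loewner}. Also $\phi_{s,t}(0)=0$ and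
$\phi_{s,t}'(0)=e^{-(t-s)}$. So
\[
B^*:=\phi_{0,L}=x(z+b_2z^2+b_3z^3+\cdots)
\]
is a normalized Riemann mapping of $\mathbb D$ into itself. We write $b^*=(b_2,\dots,b_r)$.

Let $\vartheta=z\frac{d}{dz}$, and let $[\,\cdot\,]$ denote truncation of a power series to degree at most $r$;
$[\,\cdot\,]_n$ is the coefficient of $z^n$.

\begin{proposition}\label{prop:deficiency}
Let $G_\nu$ be formed with $\beta=b^*$. For real $\nu$ and $h\in\mathbb C^r$ let
$\hat g_s(z)=\sum_{n=1}^rg_n(s)z^n$ be the solution of the linear system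
\begin{equation}\label{eq:system}
\partial_s\hat g_s=(\nu+\vartheta)[p_s\hat g_s]\quad(0\le s\le L),\qquad g_n(L)=x^{-(\nu+n)}h_n .
\end{equation}
Then
\begin{equation}\label{eq:deficiency}
h^*\bigl(\Lambda_x[\nu]-G_\nu\bigr)h=2\int_0^L\!\!\int|\hat g_s(\bar\kappa)|^2\,d\mu_s(\kappa)\,ds .
\end{equation}
\end{proposition}

\begin{proof}
The idea is to follow $\sum(\nu+n)|f_n|^2$ along the functions $f\circ\phi_{s,L}$, which interpolate between
$f\circ B^*$ at $s=0$ and $f$ at $s=L$.

For fixed $h$ both sides of \eqref{eq:deficiency} are continuous in $\nu$, since the coefficients and the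
terminal data of \eqref{eq:system} are. So we may assume that $\nu$ is not an integer. Put $a=X^{-1}D^{-1}h$,
$f(z)=\sum_{n=1}^ra_nz^{\nu+n}$ and
\[
f_s=f\circ\phi_{s,L}=\sum_{n\ge1}f_n(s)z^{\nu+n},
\]
where powers of $\phi_{s,L}=e^{-(L-s)}z(1+\cdots)$ are taken as in the definition of $B(z)^{\nu+n}$.

The right side of \eqref{eq:loewner} is continuous in $t$ and analytic in the space variable, so
$\phi_{s,L}(z)$ is continuously differentiable in the initial time and the initial point. Differentiating
$\phi_{s,L}\circ\phi_{0,s}=\phi_{0,L}$ in $s$ and using $\partial_s\phi_{0,s}=-\phi_{0,s}p_s(\phi_{0,s})$ gives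
\[
\partial_s\phi_{s,L}(z)=z\,p_s(z)\,\phi_{s,L}'(z)
\]
at all points $z$ of the open set $\phi_{0,s}(\mathbb D)\ni0$. By Cauchy's formula on a small circle, the
coefficients of $\phi_{s,L}$ are continuously differentiable in $s$ and this is an identity of power series.
By the chain rule, $\partial_sf_s=p_s\cdot\vartheta f_s$, coefficient by coefficient.

Put $g_n=(\nu+n)f_n$ for $n\le r$; these are the first $r$ coefficients of $\vartheta f_s$. Comparing
coefficients of $z^{\nu+n}$ for $n\le r$, which on the right involve $g_k$ with $k\le n$ only, we get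
\begin{equation}\label{eq:fn}
\partial_sf_n=[p_s\hat g_s]_n .
\end{equation}
Multiplying by $\nu+n$ gives the differential equation in \eqref{eq:system}; and
$g_n(L)=(\nu+n)a_n=x^{-(\nu+n)}h_n$. So $\hat g$ is the solution of \eqref{eq:system}. By \eqref{eq:fn},
\begin{align*}
\frac{d}{ds}\sum_{n\le r}(\nu+n)|f_n|^2
&=2\operatorname{Re}\sum_{n\le r}\overline{g_n}\,[p_s\hat g_s]_n\\
&=2\int\Bigl(\sum_n|g_n|^2+2\operatorname{Re}\sum_{n>k}\kappa^{n-k}\,\overline{g_n}\,g_k\Bigr)d\mu_s(\kappa)
=2\int\Bigl|\sum_n\bar\kappa^ng_n\Bigr|^2d\mu_s(\kappa) .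
\end{align*}
Integrate over $[0,L]$. Since $f_L=f$ and $f_0=f\circ B^*$, we have $f_n(L)=a_n$ and $f_n(0)=b_n$, where here
$b_1,\dots,b_r$ denote the numbers obtained from $a$ by the matrix $A$ of Lemma~\ref{lem:reform} for
$\beta=b^*$ (the higher coefficients of $B^*$ do not enter them). So the
integral of the left side is $a^*(D-A^*DA)a$, which by \eqref{eq:defect} and $DXa=h$ equals
$h^*(\Lambda_x[\nu]-G_\nu)h$.
\end{proof}

\begin{remark}\label{rem:r2}
By \eqref{eq:deficiency}, $G_\nu\le\Lambda_x[\nu]$ at $b^*$ for every $\nu$, in accordance with the necessity of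
the condition. Strict positivity is not automatic. Take $r=2$, $\nu=-\frac32$ and $\mu_s=\delta_1$, so
$p_s(z)=\frac{1+z}{1-z}$. Then $\hat g_s=e^{-s/2}(z-z^2)$ solves the differential equation in \eqref{eq:system},
because $(\nu+\vartheta)(z+z^2)=-\frac12(z-z^2)$, and it vanishes at the only atom $1$ of $\mu_s$ for all $s$. So
the form is degenerate. Indeed, this flow gives $\frac{B^*}{(1+B^*)^2}=\frac{xz}{(1+z)^2}$ (the derivative of
$\frac{\phi}{(1+\phi)^2}$ along it is $-\frac{\phi}{(1+\phi)^2}$), hence $b_2=-2(1-x)$, the case of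
equality in Proposition~\ref{prop:small}(b).
A single fixed atom can be followed by a polynomial of low degree; we need atoms that move.
\end{remark}

\section{The Fekete--Szeg\H{o} flow}\label{sec:flow}

\subsection{The Fekete--Szeg\H{o} inequality for self-maps of the disk}

Fix $T\in(0,L)$, put $\lambda=\frac T{T+1}$, so that $\frac\lambda{1-\lambda}=T$, and define
\begin{equation}\label{eq:Phi}
\Phi(\beta)=\beta_3-4x\beta_2+3x^2-\lambda(\beta_2-2x)^2 .
\end{equation}

\begin{lemma}\label{lem:bound}
If $B=x(z+\beta_2z^2+\beta_3z^3+\cdots)$ is a normalized Riemann mapping of the disk into itself, then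
$\operatorname{Re}\Phi(\beta)\le1+2e^{-2T}$.
\end{lemma}

\begin{proof}
The function $K(z)=z/(1+z)^2=z-2z^2+3z^3-\cdots$ is one-to-one on $\mathbb D$. As $B(\mathbb D)\subset\mathbb D$,
the function
\[
x^{-1}K\circ B=z+a_2z^2+a_3z^3+\cdots,\qquad a_2=\beta_2-2x,\quad a_3=\beta_3-4x\beta_2+3x^2,
\]
is one-to-one, and $\Phi(\beta)=a_3-\lambda a_2^2$. Apply Theorem~\ref{thm:FS}.
\end{proof}

\subsection{The extremal flow}

We look for a flow for which $\Phi(b^*)$ attains this bound. Consider driving measures
$\mu_s=\frac12(\delta_{e^{i\theta(s)}}+\delta_{e^{-i\theta(s)}})$ with $c(s)=\cos\theta(s)$ continuous in $s$.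
Then
\begin{equation}\label{eq:p}
p_s(z)=\frac{1-z^2}{\Delta_s(z)}=1+\sum_{k\ge1}2\cos(k\theta)z^k,\qquad
\Delta_s(z)=1-2c(s)z+z^2=(z-e^{i\theta})(z-e^{-i\theta}),
\end{equation}
and all coefficients of $B^*$ are real. To compute the first ones, write $\phi_{0,s}=e^{-s}v$ with
$v=z+v_2z^2+v_3z^3+\cdots$. Then \eqref{eq:loewner} becomes
$\partial_sv=-v\bigl(2\cos\theta\,e^{-s}v+2\cos2\theta\,e^{-2s}v^2+\cdots\bigr)$, so
\[
v_2'=-2\cos\theta\,e^{-s},\qquad v_3'=-4\cos\theta\,e^{-s}v_2-2\cos2\theta\,e^{-2s}=(v_2^2)'-2\cos2\theta\,e^{-2s}.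
\]
Since $\cos2\theta=2c^2-1$,
\begin{equation}\label{eq:b2b3}
b_2=-2\int_0^Le^{-s}c\,ds,\qquad b_3-b_2^2=1-x^2-4\int_0^Le^{-2s}c^2\,ds .
\end{equation}
Extend $c$ by $c(s)=1$ for $s>L$, and put $q(s)=e^{-s}c(s)$. The quantities $a_2=b_2-2x$ and
$a_3-a_2^2=b_3-b_2^2-x^2$ of Lemma~\ref{lem:bound} then take a simple form. Because
$\int_L^\infty e^{-s}ds=x$ and $\int_L^\infty e^{-2s}ds=\frac{x^2}2$,
\begin{equation}\label{eq:AQ}
a_2=-2\int_0^\infty q\,ds,\qquad a_3-a_2^2=1-4\int_0^\infty q^2\,ds,\qquad
\Phi(b^*)=1-4\int_0^\infty q^2\,ds+4(1-\lambda)\Bigl(\int_0^\infty q\,ds\Bigr)^2 .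
\end{equation}
The following heuristic shows how to choose $c$; the proof does not depend on it. We want $\Phi(b^*)$ to be
large, subject to $q\le e^{-s}$. With $A=\int_0^\infty q\,ds$, the terms of first order in a variation of $q$ are
those of $4\int\bigl(2(1-\lambda)Aq-q^2\bigr)ds$ with $A$ held fixed, so $q$ should be as close as possible to the
constant $(1-\lambda)A$, that is, $q(s)=\min(e^{-T'},e^{-s})$ with $e^{-T'}=(1-\lambda)A$. Such a $q$ has
$A=(T'+1)e^{-T'}$, whence $1-\lambda=1/(T'+1)$ and $T'=T$. This suggests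
\begin{equation}\label{eq:c}
c(s)=\min(e^{s-T},1),\qquad\theta(s)\in[0,\tfrac\pi2),\qquad0\le s\le L .
\end{equation}
On $[0,T)$ the two atoms $e^{\pm i\theta}$ are distinct and move toward $1$. They meet at time $T$, and
$\mu_s=\delta_1$ on $[T,L]$. From now on $B^*$ and $b^*$ belong to this flow.

\begin{lemma}\label{lem:extremal}
$\Phi(b^*)=1+2e^{-2T}$.
\end{lemma}

\begin{proof}
Here $q=e^{-T}$ on $[0,T]$ and $q=e^{-s}$ for $s\ge T$, so $\int_0^\infty q\,ds=(T+1)e^{-T}$ and
$\int_0^\infty q^2\,ds=(T+\frac12)e^{-2T}$. As $1-\lambda=\frac1{T+1}$, \eqref{eq:AQ} gives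
$\Phi(b^*)=1-(4T+2)e^{-2T}+4(T+1)e^{-2T}$.
\end{proof}

\section{Strictness}\label{sec:strict}

\begin{proposition}\label{prop:strict}
For the flow \eqref{eq:c} and every $r\ge3$, $G_\nu<\Lambda_x[\nu]$ at $\beta=b^*$ for every real $\nu$.
\end{proposition}

Throughout this section, fix $\nu$ and suppose that the form \eqref{eq:deficiency}, which is nonnegative,
vanishes at some $h$; let $\hat g$ be the corresponding solution of \eqref{eq:system}. We must show $h=0$. The
inner integral in \eqref{eq:deficiency} is continuous in $s$, so it is zero for each $s$: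
\begin{equation}\label{eq:vanish}
\hat g_s(e^{i\theta(s)})=\hat g_s(e^{-i\theta(s)})=0\qquad(0\le s\le L).
\end{equation}
Put $J=[0,T)$. On $J$ we have $0<c<1$ and $\partial_sc=c$, the two roots of $\Delta_s$ are
distinct, and $\Delta_s$ is coprime to $1-z^2$. Hence \eqref{eq:vanish} says that $\Delta_s\mid\hat g_s$ for
$s\in J$. Then
$p_s\hat g_s=(1-z^2)\hat g_s/\Delta_s$ is a polynomial of degree at most $r$, so no truncation takes place and
\begin{equation}\label{eq:notrunc}
\partial_s\hat g_s=(\nu+\vartheta)(p_s\hat g_s)\qquad(s\in J).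
\end{equation}

\subsection{The case \texorpdfstring{$r=3$}{r=3} by hand}\label{sub:r3}

This case shows the mechanism; the general proof below does not depend on it.
Since $\hat g_s$ has degree at most $3$ and is divisible by $z\Delta_s$, we have
$\hat g_s=\gamma(s)\,z\Delta_s=\gamma(s)(z-2cz^2+z^3)$ on $J$, and $p_s\hat g_s=\gamma(s)(z-z^3)$. The
coefficients of $z$, $z^2$, $z^3$ in \eqref{eq:notrunc} give, using $\partial_sc=c$,
\[
\gamma'=(\nu+1)\gamma,\qquad -2c\gamma'-2c\gamma=0,\qquad \gamma'=-(\nu+3)\gamma .
\]
If $\gamma\not\equiv0$, then by the first equation it never vanishes, and the three equations force $\nu=-2$ and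
$\gamma=\gamma_0e^{-s}$ with $\gamma_0\ne0$. So the moving atoms exclude every $\nu$ except $-2$. For $\nu=-2$ we
use what happens at time $T$. By continuity $\hat g_T=\gamma_0e^{-T}z(1-z)^2$, and on $[T,L]$, where the only atom
is $1$, \eqref{eq:vanish} says $\hat g_s(1)=0$. So the $s$-derivative of $\hat g_s(1)$ at $s=T$ is zero. But
$p_T\hat g_T=\gamma_0e^{-T}(z-z^3)$, and \eqref{eq:system} gives for this derivative
$\gamma_0e^{-T}\bigl[(-2+\vartheta)(z-z^3)\bigr]_{z=1}=-2\gamma_0e^{-T}\ne0$. Hence $\gamma\equiv0$ on $J$, and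
$\hat g\equiv0$ by uniqueness for \eqref{eq:system}.

\begin{remark}
This shows why we take $T<L$. With $T=L$, $r=3$, $\nu=-2$, the function $\hat g_s=e^{-s}z\Delta_s$ satisfies the
three equations above, hence the differential equation in \eqref{eq:system}, on all of $[0,L]$, and it vanishes
at the atoms of $\mu_s$; the form would be degenerate.
\end{remark}

\subsection{The descent}

For larger $r$ the quotient $\hat g_s/\Delta_s$ is a general polynomial rather than a scalar multiple of $z$, and
comparing coefficients is no longer transparent. However, the differential equation for this quotient forces a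
\emph{second} divisibility by $\Delta_s$, and it reproduces the original problem with $\nu$ replaced by $\nu+1$
and $r$ by $r-2$. (Below, a polynomial of degree at most $d$ with $d<0$ is zero.)

\begin{lemma}\label{lem:descent}
Let $u_s$ $(s\in J)$ be polynomials of degree at most $d$ with continuously differentiable coefficients, such
that $u_s(0)=0$, $\Delta_s\mid u_s$, and $\partial_su=(\alpha+\vartheta)(p_su)$ for a real constant $\alpha$. Put
\[
k=u/\Delta,\qquad u^\sharp=e^s(\alpha+1+\vartheta)k .
\]
Then $\partial_s(e^sk)=p_su^\sharp$, and $u^\sharp$ has the same properties as $u$, with $\alpha+1$ and $d-2$ in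
place of $\alpha$ and $d$.
\end{lemma}

\begin{proof}
The coefficients of $k$ are those of the power series $u\cdot\Delta^{-1}$ at the origin, so they are
continuously differentiable; also $k(0)=0$ and $\deg k\le d-2$. Put $m=(\alpha+1+\vartheta)k$. We have
$p_su=(1-z^2)k$, and $\partial_s\Delta=-2cz$ because $\partial_sc=c$. So the equation for $u=\Delta k$ reads
\[
\Delta\,\partial_sk-2czk=(\alpha+\vartheta)\bigl[(1-z^2)k\bigr]
=(1-z^2)(\alpha+\vartheta)k-2z^2k=(1-z^2)m-(1+z^2)k .
\]
Moving $-2czk$ to the right side, we find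
\[
\Delta\,\partial_sk=(1-z^2)m-\Delta k .
\]
Here the law of motion $\partial_sc=c$ is essential: it makes the last term a multiple of $\Delta$. Since
$\Delta$ is coprime to $1-z^2$, it divides $m$, so $u^\sharp=e^sm$ is divisible by $\Delta$. Moreover
\[
\partial_s(e^sk)=e^s(k+\partial_sk)=e^s\frac{1-z^2}\Delta m=p_su^\sharp .
\]
Applying $\alpha+1+\vartheta$ gives $\partial_su^\sharp=(\alpha+1+\vartheta)(p_su^\sharp)$. Finally
$u^\sharp(0)=0$, the degree of $u^\sharp$ is at most $d-2$, and its coefficients are continuously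
differentiable, as those of $k$ are.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:strict}]
By \eqref{eq:notrunc}, $u^{(0)}=\hat g$ satisfies the hypotheses of Lemma~\ref{lem:descent} with $\alpha=\nu$ and
$d=r$. Define $u^{(j+1)}=(u^{(j)})^\sharp$ and $k^{(j)}=u^{(j)}/\Delta$. Then $u^{(j)}$ satisfies the hypotheses
with $\alpha=\nu+j$ and $d=r-2j$, and
\begin{equation}\label{eq:chain}
u^{(j+1)}=e^s(\nu+j+1+\vartheta)k^{(j)},\qquad\partial_s\bigl(e^sk^{(j)}\bigr)=p_su^{(j+1)} .
\end{equation}
A nonzero polynomial divisible by $z$ and by $\Delta_s$ has degree at least $3$, so $u^{(j)}\equiv0$ on $J$ as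
soon as $r-2j<3$. Let $j$ be the smallest index with $u^{(j)}\equiv0$ on $J$. We show that $j=0$.

Suppose that $j\ge1$. By \eqref{eq:chain} with $j-1$ in place of $j$, the polynomial $e^sk^{(j-1)}$ does
not depend on $s$ and is annihilated by $\nu+j+\vartheta$; it is not zero because $u^{(j-1)}\not\equiv0$. Since
$(\nu+j+\vartheta)z^n=(\nu+j+n)z^n$, we get
\[
k^{(j-1)}=\gamma e^{-s}z^n,\qquad\gamma\ne0,\qquad n=-\nu-j,
\]
where $n$ is an integer, and $n\ge1$ because $k^{(j-1)}$ vanishes at the origin.

\emph{The case $j\ge2$ is impossible.} On the one hand,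
$u^{(j-1)}=\Delta k^{(j-1)}=\gamma e^{-s}(z^n-2cz^{n+1}+z^{n+2})$. On the other hand,
$u^{(j-1)}=e^s(\nu+j-1+\vartheta)k^{(j-2)}$, and the operator $\nu+j-1+\vartheta$ annihilates $z^{n+1}$. So the
coefficient of $z^{n+1}$ in $u^{(j-1)}$ is zero, whereas it equals $-2c\gamma e^{-s}\ne0$.

\emph{The case $j=1$ is impossible.} Here $\hat g_s=\gamma e^{-s}z^n\Delta_s$ on $J$ with $n=-\nu-1$. By
continuity $\hat g_T=\gamma e^{-T}z^n(1-z)^2$. On $[T,L]$ we have $\mu_s=\delta_1$ and $\hat g_s(1)=0$, so
$\partial_s\hat g_s(1)=0$ at $s=T$. (The derivative at $T$ exists, since the coefficients of \eqref{eq:system}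
are continuous in $s$.) But $p_T(z)=\frac{1+z}{1-z}$, so $p_T\hat g_T=\gamma e^{-T}(z^n-z^{n+2})$, whose degree
$n+2=\deg\hat g_T$ is at most $r$. Hence no truncation occurs, and \eqref{eq:system} gives
\[
\partial_s\hat g_s(1)\big|_{s=T}=\gamma e^{-T}\bigl[(\nu+\vartheta)(z^n-z^{n+2})\bigr]_{z=1}
=\gamma e^{-T}\bigl[(\nu+n)-(\nu+n+2)\bigr]=-2\gamma e^{-T}\ne0,
\]
a contradiction.

So $j=0$, that is, $\hat g\equiv0$ on $J$. By uniqueness for the linear system \eqref{eq:system},
$\hat g\equiv0$ on $[0,L]$, and $h=0$.
\end{proof}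

\section{Proofs of Theorem~\ref{thm:open} and Corollary~\ref{cor:class}}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
Let $T\in(0,L)$, and let $b^*$ come from the flow \eqref{eq:c}. There are infinitely many
inequalities, one for each $\nu\ge-\frac12(r+1)$, so we first dispose of large $\nu$.

Let $U$ be a bounded neighborhood of $b^*$ in $\mathbb C^{r-1}$. The entries of $G_\nu$ are polynomials in $\nu$,
$\beta_j$, $\overline{\beta_j}$. Hence there are constants $M,q$ with $\|G_\nu\|\le M(2+\nu)^q$ for $\nu\ge-1$ and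
$\beta\in U$. By \eqref{eq:Lambda} and monotonicity, for $\nu\ge-1$ every diagonal entry of $\Lambda_x[\nu]$ is at
least $\Lambda_x(\nu+1)\ge Le^{L(\nu+1)}$. As $L>0$, there is $\nu_0\ge-1$ such that $G_\nu<\Lambda_x[\nu]$ for
all $\nu\ge\nu_0$ and $\beta\in U$.

On the compact interval $[-\frac{r+1}2,\nu_0]$ the matrix $\Lambda_x[\nu]-G_\nu$ at $\beta=b^*$ is positive
definite by Proposition~\ref{prop:strict}, and its smallest eigenvalue is continuous in $\nu$, hence bounded below
by a positive constant. Since $\Lambda_x[\nu]-G_\nu$ is uniformly continuous in $(\nu,\beta)$ on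
$[-\frac{r+1}2,\nu_0]\times U$, there is an open neighborhood $U'\subset U$ of $b^*$ such that it stays positive
definite for all $\beta\in U'$ and all $\nu$ in the interval. By Lemma~\ref{lem:reform}, for every $\beta\in U'$
the numbers $x,x\beta_2,\dots,x\beta_r$ satisfy the contractive substitution condition.

Now consider
\[
V=\{\beta\in U':\operatorname{Re}\Phi(\beta)>1+2e^{-2T}\} .
\]
It is open. It is not empty: $\Phi(b^*)=1+2e^{-2T}$ by Lemma~\ref{lem:extremal}, and by \eqref{eq:Phi} adding a
small $\varepsilon>0$ to the coordinate $\beta_3$ (this is where $r\ge3$ is used) increases $\Phi$ by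
$\varepsilon$. By Lemma~\ref{lem:bound}, for $\beta\in V$ no normalized Riemann mapping of the disk into itself
has first three coefficients $x,x\beta_2,x\beta_3$. The image of $V$ under $\beta\mapsto x\beta$ is the required
open set.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Part (a) and the sufficiency for $r\le2$ or $B_1=1$ in (b) are Proposition~\ref{prop:small}; for $B_1>1$ the
condition is never satisfied, by (a). If $r\ge3$ and $0<B_1<1$, sufficiency fails by Theorem~\ref{thm:open}. For
(c), apply Theorem~\ref{thm:open} at level $R$. It provides $B_1,\dots,B_R$ that satisfy the condition at level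
$R$ while no normalized Riemann mapping of the disk into itself begins with $B_1,B_2,B_3$; since $r\ge3$,
the numbers $B_1,\dots,B_r$ are not an initial segment. The final statement follows from (b), because the
condition is always necessary.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Duren}
P. Duren, \emph{Univalent Functions}, Springer, 1983.

\bibitem{FS}
Fekete and Szeg\H{o}, J. London Math. Soc. \textbf{8} (1933), 85--89.

\bibitem{RM}
\emph{On the Coefficients of Riemann Mappings of the Unit Disk into Itself},\\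
\texttt{https://uva.theopenscholar.com/files/james-rovnyak/files/p42.pdf}.

\end{thebibliography}

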